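# Sums that fall into the smallest ideal of $\beta\mathbb N$

## 1. The guess that addition outside $K(\beta\mathbb N)$ stays outside

Take two ultrafilters on $\mathbb N=\{1,2,3,\dots\}$, both nonprincipal and both outside the smallest ideal of $\beta\mathbb N$. Can their sum lie inside the smallest ideal? Elements of the smallest ideal have only "large" sets as members, and an ultrafilter outside it seems to have no way of creating such largeness by one addition. So the first guess is: no, the complement is closed under addition. The same guess suggests itself when the smallest ideal is replaced by its closure. We first make the terms precise and then test the guess.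

Let $\beta\mathbb N$ be the set of ultrafilters on $\mathbb N$, where $n\in\mathbb N$ is identified with the principal ultrafilter at $n$, and let $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. For $A\subseteq\mathbb N$ put $\overline A=\{r\in\beta\mathbb N:A\in r\}$. These sets are clopen, they form a base of the compact Hausdorff topology, and $\overline A$ is the closure of $A$. Disjoint subsets of $\mathbb N$ have disjoint closures. For subsets $X$ of $\beta\mathbb N$ we also write $\overline X$ for the closure. Addition is defined by
$$A\in q+p\iff\{x\in\mathbb N:-x+A\in p\}\in q,\qquad -x+A=\{y\in\mathbb N:x+y\in A\}.$$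
A typical element of a member of $q+p$ is $x+y$, with $x$ chosen first by $q$ and $y$ chosen afterwards by $p$, as far out as we like when $p\in\mathbb N^*$. The operation is associative and not commutative. For every $p$ the map $\rho_p(q)=q+p$ is continuous, and for every $n\in\mathbb N$ the map $q\mapsto n+q$ is continuous. Since $\rho_p$ is continuous and $\overline S$ is compact with $S$ dense in it, we get for all $S\subseteq\mathbb N$
$$\overline S+p=\rho_p[\overline S]=\overline{S+p},\qquad\text{in particular}\qquad \beta\mathbb N+p=\overline{\mathbb N+p}. \tag{1}$$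

From Chapters 1–3 of Hindman and Strauss, *Algebra in the Stone–Čech Compactification*, we recall the structure theory. Let $T$ be a compact right topological semigroup, meaning that every $\rho_p$ is continuous.

- (T1) $T$ has an idempotent. It has a smallest two-sided ideal $K(T)$, which is the union of all minimal left ideals and also the union of all minimal right ideals. Minimal left ideals are closed, two different ones are disjoint, and every left ideal contains one.
- (T2) If $L$ is a minimal left ideal and $x\in T$, then $L+x$ is a minimal left ideal. If $x\in K(T)$, then $T+x$ and $x+T$ are the minimal left and the minimal right ideal containing $x$.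
- (T3) If $R$ is a minimal right and $L$ a minimal left ideal, then $R\cap L$ is a group. Its identity is an idempotent.
- (T4) If $e$ is an idempotent in a minimal right ideal $R$, then $e+x=x$ for all $x\in R$. (Indeed $R=e+T$, so $x=e+t$ and $e+x=e+e+t=x$.)

A finite picture: on $X\times Y$ let $(x,y)+(x',y')=(x,y')$. Every element is idempotent, the minimal right ideals are the rows $\{x\}\times Y$, the minimal left ideals are the columns $X\times\{y\}$, and within one row $(x,y)+(x,y')=(x,y')$. So every idempotent of a row fixes every element of that row from the left. This will be important.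

Write $K=K(\beta\mathbb N)$. The two questions are as follows.

(a) Do there exist $q,p\in\mathbb N^*\setminus K$ with $q+p\in K$?

(b) Do there exist $q,p\in\mathbb N^*\setminus\overline K$ with $q+p\in\overline K$?

## 2. Cancelling the right-hand summand

**The case of a summand in $\mathbb N$.** It is not part of the question, but it is the simplest test, and we shall need what it gives.

**Lemma 1.** Let $n\in\mathbb N$ and $r\in\beta\mathbb N$.

1. $n+r=r+n$, and the map $r\mapsto n+r$ is injective on $\beta\mathbb N$.
2. If $r\in\mathbb N^*$, then $-n+r:=\{X\subseteq\mathbb N:n+X\in r\}$ is an element of $\mathbb N^*$, and $n+(-n+r)=r$.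
3. A sum in which at least one summand is in $\mathbb N^*$ is in $\mathbb N^*$. So $\mathbb N^*$ is a two-sided ideal and $K\subseteq\mathbb N^*$.
4. If $n+r\in K$, then $r\in K$.

*Proof.* (1) $A\in n+r$ means $-n+A\in r$. And $A\in r+n$ means $\{y:n\in -y+A\}\in r$, where this set is $\{y:y+n\in A\}=-n+A$. If $r\ne r'$, take $B\in r$ with $B\notin r'$. Since $-n+(n+B)=B$, we have $n+B\in n+r$ and $n+B\notin n+r'$.

(2) The set $n+\mathbb N$ is cofinite, so it belongs to $r$. The family $c=-n+r$ is closed under supersets and intersections and does not contain $\emptyset$. For each $X$ the sets $n+X$ and $n+(\mathbb N\setminus X)$ have union $n+\mathbb N\in r$, so $X\in c$ or $\mathbb N\setminus X\in c$. If $\{x\}\in c$, then $\{n+x\}\in r$, which is false. So $c\in\mathbb N^*$. Finally $X\in n+c$ iff $-n+X\in c$ iff $n+(-n+X)=X\cap(n+\mathbb N)\in r$ iff $X\in r$.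

(3) Suppose $\{n\}\in q+p$. Then $\{x:-x+\{n\}\in p\}\in q$. The set $-x+\{n\}$ is $\{n-x\}$ or empty, so $p$ is principal, and at most one $x$ has this property, so $q$ is principal.

(4) Let $R$ be the minimal right ideal containing $n+r$ and $u\in R$ an idempotent. By (T4), $u+n+r=n+r$. By (1), $u+n=n+u$, so $n+(u+r)=n+r$ and hence $u+r=r$. As $u\in K$, we get $r\in K$. $\square$

**The case of a cancelable $p$.** The proof of (4) suggests an approach to the whole question. Suppose $q+p\in K$, let $R$ be the minimal right ideal containing $q+p$, and let $u\in R$ be idempotent. Then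
$$u+q+p=q+p. \tag{2}$$
If we may cancel $p$, we get $u+q=q$, so $q\in K$ because $u\in K$.

**Definition.** An element $p\in\beta\mathbb N$ is *right cancelable* if $x+p=y+p$ implies $x=y$ for all $x,y\in\beta\mathbb N$.

Here is an example. Let $p\in\mathbb N^*$ contain $\{2^k:k\ge0\}$. Suppose $x\ne y$, and choose disjoint $A\in x$ and $B\in y$. Then $x+p$ contains $\{a+2^k:a\in A,\ 2^k>a\}$ and $y+p$ contains $\{b+2^l:b\in B,\ 2^l>b\}$. If $a+2^k=b+2^l$, the top binary digits agree, so $k=l$ and $a=b$, which is impossible. The two members are disjoint, so $x+p\neq y+p$, and $p$ is right cancelable. The top digit has decoded the sum.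

So the computation (2) has proved the first of three known facts.

**Fact 1.** If $p$ is right cancelable in $\beta\mathbb N$ and $q\in\beta\mathbb N$, then $q+p\in K$ implies $q\in K$.

**Fact 2.** If $p\in\beta\mathbb N\setminus\overline K$ is right cancelable in $\beta\mathbb N$ and $q\in\beta\mathbb N$, then $q+p\in\overline K$ implies $q\in\overline K$.

The third fact concerns idempotents. For idempotents $x,y$ write $x\le_R y$ if $y+x=x$. For instance, two idempotents $e,f$ in one minimal right ideal satisfy $e\le_R f$ and $f\le_R e$, by (T4). An idempotent $p\in\mathbb N^*$ is a *right maximal idempotent in $\mathbb N^*$* if it is $\le_R$-maximal among the idempotents of $\mathbb N^*$: whenever $y\in\mathbb N^*$ is idempotent and $y+p=p$, then $p+y=y$.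

**Fact 3.** If $p$ is a right maximal idempotent in $\mathbb N^*$ and $q\in\beta\mathbb N\setminus K$, then $q+p\notin K$.

So far the guess survives. It stops being provable in this way exactly where (2) can no longer be cancelled, and this does happen: if $p$ is idempotent, then $(1+p)+p=1+p$ while $1+p\ne1$. The failure of cancellation is governed by the set
$$C_p=\{x\in\mathbb N^*:x+p=p\}.$$
An idempotent $p$ lies in $C_p$. If $p$ is right cancelable, then $C_p=\emptyset$: from $c+p=p$ we get $(1+c)+p=1+p$, so $1+c=1$, which is impossible because $1+c\in\mathbb N^*$.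

To see that $C_p$ describes all coincidences with $\mathbb N+p$, we use residues. For $k\in\mathbb N$ each ultrafilter $r$ contains exactly one residue class modulo $k$. Call it $\pi_k(r)\in\mathbb Z/k$. The map $\pi_k$ is a homomorphism: if $\pi_k(q)=i$ and $\pi_k(p)=j$, then for every $x\equiv i$ the set $-x+\{z:z\equiv i+j\}$ is $\{y:y\equiv j\}\in p$.

**Lemma 2.** If $a\in\mathbb N$, $s,p\in\beta\mathbb N$ and $a+p=s+p$, then $s=a$ or $s=a+c$ for some $c\in C_p$.

*Proof.* If $p\in\mathbb N$, then $x\mapsto x+p=p+x$ is injective, so $s=a$. Let $p\in\mathbb N^*$. If $s\in\mathbb N$, choose $k>|a-s|$. Applying $\pi_k$ gives $a\equiv s\pmod k$, so $a=s$. If $s\in\mathbb N^*$, let $c=-a+s\in\mathbb N^*$. Then $a+p=s+p=a+(c+p)$, and injectivity gives $p=c+p$. $\square$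

The guess is nevertheless wrong, and one pair refutes both versions of it.

**Theorem 1.** There are $p,q\in\mathbb N^*\setminus\overline K$ with $q+p\in K$.

Since $K\subseteq\overline K$, this answers (a) and (b): yes, and yes. To prove it we need a certificate that an ultrafilter is outside $\overline K$.

## 3. Sparse sets avoid $\overline K$

"Interval" means a finite nonempty interval of integers.

**Definition.** A set $B\subseteq\mathbb N$ is *sparse* if
$$2^{-m}\max\{|B\cap I|:I\text{ an interval},\ |I|=2^m\}\to0\quad\text{as }m\to\infty.$$

The set of powers of two is sparse. The set $\bigcup_j[2^j,2^j+j)$ has natural density $0$ but is not sparse, because it contains intervals of every length. Translates and subsets of sparse sets are sparse.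

**Lemma 3.** If $B$ is sparse, then $\overline B\cap\overline K=\emptyset$.

*Proof.* The set $\overline B$ is open, so it suffices to show $\overline B\cap K=\emptyset$. Suppose $B\in r\in K$, and let $L=\beta\mathbb N+r$, the minimal left ideal containing $r$. For $s\in L$ we have $\beta\mathbb N+s=L\ni r$, so $\rho_s^{-1}[\overline B]$ is open and nonempty. It contains some $n\in\mathbb N$, that is, $n+s\in\overline B$. The sets $\{s\in L:n+s\in\overline B\}$ are open in $L$ and, as we have just seen, they cover the compact set $L$. So there is a finite $F\subset\mathbb N$ such that every $s\in L$ has $n+s\in\overline B$ for some $n\in F$.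

Apply this to $s=y+r\in L$ for $y\in\mathbb N$: there is $n_y\in F$ with $-(n_y+y)+B\in r$. Given $m$, the finite intersection $\bigcap_{y=1}^{2^m}\bigl(-(n_y+y)+B\bigr)$ belongs to $r$. Pick $z$ in it, so that $z+y+n_y\in B$ for $1\le y\le2^m$. Some $n\in F$ equals $n_y$ for at least $2^m/|F|$ of these $y$. So the interval $[z+n+1,z+n+2^m]$ contains at least $2^m/|F|$ elements of $B$. As $F$ does not depend on $m$, this contradicts sparseness. $\square$

One more test of the guess: let $q,p\in\mathbb N^*$ both contain the set of powers of two. Then $q+p$ contains $\{2^k+2^l:k<l\}$. An interval $[t,t+2^m)$ with $2^m\mid t$ contains at most $1+m+\binom m2$ numbers with at most two binary digits $1$, and every interval of length $2^m$ is covered by two of these. So this set is sparse and $q+p\notin\overline K$. In general, however, a member of $q+p$ is a union of infinitely many translates of members of $p$, and nothing forces such a union to be sparse.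

## 4. What a sparse set must satisfy to have $\overline A+p=\beta\mathbb N+p$

We want $q$ to contain a sparse set $A$ and $q+p\in K$. Let us be ambitious and ask for a sparse $A$ and a $p\in\mathbb N^*\setminus\overline K$ with
$$\overline A+p=\beta\mathbb N+p. \tag{3}$$
This suffices up to one detail: for $r\in K$ the element $r+p$ lies in $K$, and (3) gives $q\in\overline A$ with $q+p=r+p$. By Lemma 3, $q\notin\overline K$. (The detail is that $q$ must not be in $\mathbb N$.)

By (1), $\beta\mathbb N+p$ is the closure of $\mathbb N+p$, and $\overline A+p$ is closed. So (3) holds as soon as for each $n\in\mathbb N$ some $s_n\in\overline A$ satisfies $s_n+p=n+p$. By Lemma 2, $s_n=n$ or $s_n=n+c_n$ with $c_n\in C_p$.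

Finitely many elements of $C_p$ do not suffice. Suppose that only elements of a finite set $F\subseteq C_p$ occur as $c_n$. Fix $m$. Each $n\in[1,2^m]$ satisfies $n\in A$, or $A\in n+c$ for some $c\in F$. So one of these $|F|+1$ alternatives holds on a set $H\subseteq[1,2^m]$ with at least $2^m/(|F|+1)$ elements. In the first case $[1,2^m]$ contains $H\subseteq A$. In the second, $-n+A\in c$ for all $n\in H$, and with $z\in\bigcap_{n\in H}(-n+A)$ we get $z+H\subseteq A$, so the interval $[z+1,z+2^m]$ contains at least $2^m/(|F|+1)$ points of $A$. In both cases $A$ is not sparse.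

So we need infinitely many $c_n\in C_p$, and we need members $V_n\in c_n$ such that $A=\bigcup_n(n+V_n)$ is sparse. There are two tasks.

To get many elements of $C_p$, recall (T4): if $p$ lies in a minimal right ideal $R$ of a compact semigroup $T$, then every idempotent $c\in R$ satisfies $c+p=p$. There is one such idempotent for each minimal left ideal of $T$. The semigroup $T$ cannot be $\beta\mathbb N$, since then $p\in K$. But $T$ may be a small compact subsemigroup of $\beta\mathbb N$, contained in $\overline O$ for a sparse set $O$.

To make $A$ sparse, we let the top binary digit of $a\in A$ reveal the shift $n$. The reason is that on an interval $[t,t+2^m)$ with $t>0$ a multiple of $2^m$ the top digit is constant. So on such an interval $A$ coincides with a single translate $n+V_n$, and one translate of a sparse set is harmless. Moreover, in a sum $s+u$ the top digit comes from $u$, which is chosen last. So the minimal left ideals should come from $u_n$'s with prescribed top digits.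

## 5. The sets $O$, $V_n$ and $A$, and the counting

Let $\omega=\{0,1,2,\dots\}$. For $x\in\mathbb N$ let $\operatorname{supp}x\subset\omega$ be the set of positions of the digit $1$ in the binary expansion, and $\operatorname{supp}0=\emptyset$. The top digit of $x$ means $\max\operatorname{supp}x$. An *aligned window of length $2^m$* is $[t,t+2^m)$ with $t\ge0$ a multiple of $2^m$. An interval $I\subseteq\mathbb N$ with $|I|\le2^m$ is covered by two aligned windows of length $2^m$: take $t$ to be the largest multiple of $2^m$ with $t\le\min I$, and use $[t,t+2^m)$ and $[t+2^m,t+2^{m+1})$.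

**Set-up.** Fix an infinite $D\subseteq\omega$, put $d(m)=|D\cap[0,m)|$, and assume $d(m)\le(m+1)/2$ for all $m$. Partition $D=\bigsqcup_{n\in\mathbb N}E_n$ into infinite sets. For $\kappa\in D$ let $\nu(\kappa)$ be the $n$ with $\kappa\in E_n$. Choose $h:\mathbb N\to\mathbb N$ with $h(n)\ge n$ and $2^{d(h(n))}\ge n$ (the second property is used only in Section 7). Put
$$O=\{x\in\mathbb N:\operatorname{supp}x\subseteq D\},$$
$$V_n=\{v\in O:2^{h(n)}\mid v,\ \max\operatorname{supp}v\in E_n\},\qquad A=\bigcup_{n\in\mathbb N}(n+V_n).$$

Let $a=n+v$ with $v\in V_n$. Since $n<2^n$, we have $\operatorname{supp}n\subseteq[0,n)$, while $\operatorname{supp}v\subseteq[h(n),\infty)$ and $h(n)\ge n$. So no carries occur, $\operatorname{supp}a=\operatorname{supp}n\sqcup\operatorname{supp}v$, and the top digit of $a$ is that of $v$: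
$$\text{if }a\in A,\text{ then }\kappa=\max\operatorname{supp}a\in D,\text{ and } a\in n+V_n\text{ exactly for }n=\nu(\kappa). \tag{4}$$

For a concrete instance, let $D$ be the set of odd numbers, so $d(m)=\lfloor m/2\rfloor$. Let $E_n$ consist of the numbers $2i-1$ such that $2^{n-1}$ is the highest power of $2$ dividing $i$: $E_1=\{1,5,9,\dots\}$, $E_2=\{3,11,19,\dots\}$, and so on. Let $h(n)=2n$. Then $40=2^3+2^5\in V_1$, since $4\mid40$ and $5\in E_1$. So $41\in A$, and from the top digit $5\in E_1$ we read off $n=1$. Likewise $2048=2^{11}\in V_2$ and $2050\in A$.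

**Lemma 4.** An interval in $\mathbb N$ of length at most $2^m$ contains at most $2\cdot2^{d(m)}$ elements of $O$ and at most $4\cdot2^{d(m)}$ elements of $A$. Hence $O$ and $A$ are sparse.

*Proof.* In an aligned window of length $2^m$ all digits at positions $\ge m$ are fixed, and for elements of $O$ the positions of the lower digits $1$ lie in $D\cap[0,m)$. So the window contains at most $2^{d(m)}$ elements of $O$. Two windows cover the interval.

Now count $A$ in $[t,t+2^m)$ with $2^m\mid t$. If $t>0$, then every $x$ in the window has top digit $\kappa=\max\operatorname{supp}t$. If $\kappa\notin D$, there are no elements of $A$. Otherwise, by (4), every $x\in A$ in the window has $x-n\in V_n\subseteq O$ for the single number $n=\nu(\kappa)$. These numbers $x-n$ lie in the part in $\mathbb N$ of an interval of length $2^m$, so there are at most $2\cdot2^{d(m)}$ of them. If $t=0$, then for each $\kappa\in D\cap[0,m)$ the elements $x\in A$ with top digit $\kappa$ satisfy $x-\nu(\kappa)\in O$ with top digit $\kappa$, so there are at most $2^{d(\kappa)}$ of them. As $\kappa$ runs through $D\cap[0,m)$, $d(\kappa)$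 runs through $0,1,\dots,d(m)-1$, and the sum is less than $2^{d(m)}$.

So every aligned window contains at most $2\cdot2^{d(m)}$ elements of $A$, and every interval of length at most $2^m$ contains at most $4\cdot2^{d(m)}\le4\cdot2^{(m+1)/2}$. Divided by $2^m$ this tends to $0$. $\square$

## 6. A minimal idempotent of a thin semigroup: proof of Theorem 1

**Lemma 5.** Let $S_0\supseteq S_1\supseteq\cdots$ be nonempty subsets of $\mathbb N$ such that for all $m$ and all $x\in S_m$ there is $M$ with $x+S_M\subseteq S_m$. Then $\bigcap_m\overline{S_m}$ is nonempty, compact and closed under addition.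

*Proof.* It is a decreasing intersection of nonempty compact sets. Let $s,t$ belong to it and fix $m$. For $x\in S_m$, with $M$ as above, $-x+S_m\supseteq S_M\in t$. So $\{x:-x+S_m\in t\}\supseteq S_m\in s$, that is, $S_m\in s+t$. $\square$

**Step 1: the thin semigroup $T$ and the idempotent $p$.** The aim is a compact semigroup inside $\overline O$. Let
$$T=\bigcap_{m\ge0}\overline{O\cap2^m\mathbb N}.$$
The sets $O\cap2^m\mathbb N$ are nonempty because $D$ is infinite. If $x\in O\cap2^m\mathbb N$, $M>\max\operatorname{supp}x$ and $M\ge m$, then for $y\in O\cap2^M\mathbb N$ there are no carries in $x+y$, so $x+y\in O\cap2^m\mathbb N$. By Lemma 5, $T$ is a compact right topological semigroup. No $n\in\mathbb N$ is divisible by all $2^m$, so $T\subseteq\mathbb N^*$.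

Let $p\in K(T)$ be idempotent, and let $R=p+T$ be the minimal right ideal of $T$ containing $p$. Since $O\in p$ and $O$ is sparse, $p\in\mathbb N^*\setminus\overline K$ by Lemma 3.

**Step 2: idempotents $c_n$ with $c_n+p=p$ and $V_n\in c_n$.** For each $n$ we choose a minimal left ideal of $T$ whose elements have their top digits in $E_n$. Let $u_n$ be a nonprincipal ultrafilter containing $\{2^\kappa:\kappa\in E_n\}$. All but finitely many elements of this set lie in $O\cap2^m\mathbb N$, so $u_n\in T$. By (T2), $T+p$ is a minimal left ideal of $T$, and so is $L_n=T+p+u_n$. Let $c_n$ be the identity of the group $R\cap L_n$.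

As $c_n$ is an idempotent in the minimal right ideal $R\ni p$ of $T$, (T4) gives $c_n+p=p$.

To see that $V_n\in c_n$, write $c_n=s+u_n$ with $s\in T$. Let $x\in O$. For $\kappa\in E_n$ with $\kappa>\max\operatorname{supp}x$ we have $x+2^\kappa\in O$ with top digit $\kappa\in E_n$, and the set of these $2^\kappa$ belongs to $u_n$. Since $O\in s$, it follows that $\{v\in O:\max\operatorname{supp}v\in E_n\}\in s+u_n=c_n$. Also $2^{h(n)}\mathbb N\in c_n$, because $c_n\in T$. The intersection of these two sets is $V_n$.

**Step 3: $\overline A+p=\beta\mathbb N+p$.** This is (3). Let $n\in\mathbb N$. From $V_n\in c_n$ we get $n+V_n\in n+c_n$, and $n+V_n\subseteq A$, so $n+c_n\in\overline A$. Moreover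
$$(n+c_n)+p=n+(c_n+p)=n+p.$$
So $\mathbb N+p\subseteq\overline A+p$. The set $\overline A+p=\rho_p[\overline A]$ is compact, hence it contains $\overline{\mathbb N+p}=\beta\mathbb N+p$. The other inclusion is trivial.

**Step 4: the element $q$.** Pick $r\in K$. By Step 3 there is $q\in\overline A$ with $q+p=r+p\in K$. As $A\in q$ is sparse, Lemma 3 gives $q\notin\overline K$. It remains to see that $q\in\mathbb N^*$. If $q$ were some $n\in\mathbb N$, then the sparse set $n+O$ would be a member of $n+p=q+p\in K$, contradicting Lemma 3. So $q\in\mathbb N^*\setminus\overline K$, and Theorem 1 is proved. $\blacksquare$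

By Fact 3, the idempotent $p$ just found is not right maximal in $\mathbb N^*$.

## 7. Idempotent summands, and an $x$ with $x+x\in K$

The element $q$ of Step 4 need not be idempotent. To make it so, we look for $q$ inside a compact semigroup built from sums of elements of $A$, and the price is a larger set $W$ whose sparseness has to be checked again. In return we can even prescribe how sparse $W$ is.

Call an ideal $I$ of $\beta\mathbb N$ *semiprime* if $x+x\in I$ implies $x\in I$. To see the notion in a simpler semigroup: in $(\mathbb N,+)$ the ideal $\{n:n\ge5\}$ fails it, as $3+3$ is in the ideal and $3$ is not. The set $\overline K$ is an ideal: $\rho_q[\overline K]\subseteq\overline{K+q}\subseteq\overline K$ for every $q$, and for $p\in\overline K$ continuity of $x\mapsto n+x$ gives $\mathbb N+p\subseteq\overline K$, so $\beta\mathbb N+p=\overline{\mathbb N+p}\subseteq\overline K$.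

**Theorem 2.** Let $g:\mathbb N\to[0,\infty)$ be nondecreasing and unbounded. There are a set $W\subseteq\mathbb N$ and idempotents $p,q\in\overline W$ such that, with $x=p+q$,
$$|W\cap I|\le\max(8,g(|I|))\ \text{ for every interval } I,$$
$$p,q,x\in\overline W\subseteq\beta\mathbb N\setminus\overline K,\qquad q+p\in K,\qquad x+x\in K.$$
In particular neither $K$ nor $\overline K$ is semiprime, and $q+p\in K$ while $p+q\notin\overline K$.

An unbounded $g$ is necessary: a set meeting all intervals in a bounded number of points is finite, and so it belongs to no nonprincipal ultrafilter, whereas idempotents of $\beta\mathbb N$ are nonprincipal.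

**Step 1: choosing $D$ according to $g$.** Since $g$ is unbounded and nondecreasing, we can choose $D=\{k_0<k_1<\cdots\}$ recursively with $k_0\ge1$, $k_{i+1}\ge k_i+2$, and $g(2^{k_{i-1}})\ge8\cdot2^i$ for $i\ge1$. Then $k_i\ge2i+1$. If $d(m)=i\ge1$, then $k_{i-1}<m$, so $m-1\ge k_{i-1}\ge2i-1$. Hence $d(m)\le m/2\le(m+1)/2$ (also when $d(m)=0$), and $8\cdot2^{d(m)}\le g(2^{k_{i-1}})\le g(2^{m-1})$. If $d(m)=0$, then $8\cdot2^{d(m)}=8$. Altogether
$$8\cdot2^{d(m)}\le\max(8,g(2^{m-1}))\qquad(m\ge1). \tag{5}$$
Use the set-up of Section 5 with this $D$, and $T,p,c_n$ as in Section 6. So $p$ is idempotent, $O\in p$, $p\in T$, and $\overline A+p=\beta\mathbb N+p$.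

**Step 2: the set $W$ and its digit structure.** Write $x\ll y$ if $x=0$, or $y=0$, or $\max\operatorname{supp}x<\min\operatorname{supp}y$. Let $W_0$ be the set of all
$$o+a_1+\dots+a_k,\qquad k\ge0,\ o\in O\cup\{0\},\ a_i\in A,\ o\ll a_1\ll\dots\ll a_k,$$
and let $W=W_0\setminus\{0\}$. No carries occur in these sums. For $n\in\mathbb N$ put $\mu(n)=\min\operatorname{supp}n$, so that $2^{\mu(n)}\le n$ and $\mu(n)<n$.

The top digit $\kappa$ of any $x\in W$ is in $D$: it is the top digit of $o$ or of $a_k$. Let $x\in W\setminus O$. Then $k\ge1$. Put $y=o+a_1+\dots+a_{k-1}\in W_0$ and write $a_k=n+v$ with $v\in V_n$. By (4), $n=\nu(\kappa)$. The lowest digit of $a_k$ is $\mu(n)$, and $y\ll a_k$. So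
$$x=y+n+v,\quad n=\nu(\kappa),\quad v\in V_n,\quad \max\operatorname{supp}v=\kappa,\quad y\in W_0,\quad y<2^{\mu(n)}, \tag{6}$$
and $y,n,v$ have their supports in the disjoint ranges $[0,\mu(n))$, $[\mu(n),n)$, $[h(n),\infty)$. In particular $\kappa\ge h(n)$.

**Step 3: counting $W_0$ near $0$.** The new feature is the part $y$ below $n$. It has at most $2^{\mu(n)}\le n$ possible values, and the condition $2^{d(h(n))}\ge n$ was made to pay for them. Let $F(m)=|W_0\cap[0,2^m)|$, so $F(m)\le2^m$. The elements of $O\cup\{0\}$ contribute at most $2^{d(m)}$. Consider the elements of $W\setminus O$ with top digit $\kappa\in D\cap[0,m)$, and let $n=\nu(\kappa)$. By (6) they exist only if $\kappa\ge h(n)$. There are at most $F(\mu(n))$ choices for $y$, and $v$ is determined by its digits in $D\cap[h(n),\kappa)$. So their number is at most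
$$F(\mu(n))\,2^{d(\kappa)-d(h(n))}\le n\,2^{-d(h(n))}\,2^{d(\kappa)}\le2^{d(\kappa)}.$$
Summing over $\kappa\in D\cap[0,m)$ gives less than $2^{d(m)}$. Hence
$$F(m)\le2\cdot2^{d(m)}. \tag{7}$$

**Step 4: counting $W_0$ in aligned windows.** Fix $m$. For $t\ge0$ a multiple of $2^m$, we separate the offsets $w$ that already lie in $W_0$ from the others, which form
$$G(t)=\{w\in[0,2^m):t+w\in W_0,\ w\notin W_0\}.$$
We claim $|G(t)|\le2\cdot2^{d(m)}$, by induction on $t$. Clearly $G(0)=\emptyset$. Let $t>0$ and $\kappa=\max\operatorname{supp}t\ge m$. This is the top digit of every $t+w$ with $0\le w<2^m$. If $\kappa\notin D$, then $G(t)=\emptyset$ by Step 2. Otherwise let $n=\nu(\kappa)$ and $\mu=\mu(n)$. Let $w\in G(t)$ and $x=t+w$. If $x\in O$, then $\operatorname{supp}w\subseteq D$, so $w\in O\cup\{0\}\subseteq W_0$, a contradiction. So $x\in W\setminus O$ and (6) applies.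

*Case $\mu\ge m$.* The digits of $x$ at positions $\ge\mu$ form $n+v$, and those below $\mu$ form $y$. Since $m\le\mu$, $y=t'+w$, where $t'$ consists of the digits of $t$ below $\mu$. Here $2^m\mid t'$, and $t'<t$ because $\kappa\ge h(n)\ge n>\mu$. As $t'+w=y\in W_0$ and $w\notin W_0$, we have $w\in G(t')$. The number $t'$ depends only on $t$, so $G(t)\subseteq G(t')$, and the induction hypothesis applies. (If $G(t)$ is empty, there is nothing to prove.)

*Case $\mu<m$.* There are at most $F(\mu)$ choices for $y$. Since $y<2^\mu<2^m$, the digits of $x$ at positions $\ge m$ are those of $n$ and $v$ together, and they are the digits of $t$. So the digits of $v$ at positions $\ge m$ are determined by $t$ and $n$, and $n$ is determined by $t$. The digits $1$ of $v$ below $m$ lie in $D\cap[h(n),m)$. If $m\ge h(n)$, then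
$$|G(t)|\le F(\mu)\,2^{d(m)-d(h(n))}\le n\,2^{-d(h(n))}\,2^{d(m)}\le2^{d(m)}.$$
If $m<h(n)$, then $v$ has no digits below $m$, and $|G(t)|\le F(\mu)\le F(m)\le2\cdot2^{d(m)}$ by (7). This proves the claim.

**Step 5: $W$ is as sparse as required.** If $t+w\in W$ with $0\le w<2^m$, then $w\in W_0\cap[0,2^m)$ or $w\in G(t)$. So
$$|W\cap[t,t+2^m)|\le F(m)+|G(t)|\le4\cdot2^{d(m)}.$$
As $W\subseteq\mathbb N$, any interval of length at most $2^m$ contains at most $8\cdot2^{d(m)}$ elements of $W$. Let $I$ be an interval with $2^{m-1}<|I|\le2^m$ and $m\ge1$. By (5), $|W\cap I|\le\max(8,g(2^{m-1}))\le\max(8,g(|I|))$. For $|I|=1$ the bound is trivial. Since $8\cdot2^{d(m)}\le8\cdot2^{(m+1)/2}$, $W$ is sparse, and $\overline W\cap\overline K=\emptyset$ by Lemma 3.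

**Step 6: the idempotent $q$.** We intersect a compact semigroup, which supplies the member $W$, with a closed left ideal, which forces $q+p\in K$. Let
$$A_\infty=\{a_1+\dots+a_k:k\ge1,\ a_i\in A,\ a_1\ll\dots\ll a_k\}\subseteq W,\qquad Q=\bigcap_{m\ge0}\overline{A_\infty\cap2^m\mathbb N}.$$
If $x\in A_\infty\cap2^m\mathbb N$, $M>\max\operatorname{supp}x$ and $M\ge m$, then $x+y\in A_\infty\cap2^m\mathbb N$ for all $y\in A_\infty\cap2^M\mathbb N$, since the last summand of $x$ is $\ll$ the first summand of $y$. So, by the computation in the proof of Lemma 5, $Q$ is closed and closed under addition. That $Q$ is nonempty will come out below.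

Let $r$ be an idempotent in $K$. As $r+p\in K$, $L'=\beta\mathbb N+r+p$ is a minimal left ideal, and it contains $r+p=r+(r+p)$. Let $J=\rho_p^{-1}[L']=\{z:z+p\in L'\}$. It is closed, since $L'$ is closed and $\rho_p$ is continuous. If $z\in J$ and $y\in\beta\mathbb N$, then $y+z+p\in y+L'\subseteq L'$, so $J$ is closed under adding arbitrary elements on the left.

Since $\overline A+p=\beta\mathbb N+p$, there is $q_0\in\overline A$ with $q_0+p=r+p\in L'$. So $q_0\in J$. The homomorphism $\pi_{2^m}:\beta\mathbb N\to\mathbb Z/2^m$ sends the idempotents $p$ and $r$ to $0$, the only idempotent of a group. Hence $\pi_{2^m}(q_0)=\pi_{2^m}(r+p)-\pi_{2^m}(p)=0$, that is, $2^m\mathbb N\in q_0$. So $A\cap2^m\mathbb N\in q_0$ for all $m$, and as $A\subseteq A_\infty$ we get $q_0\in Q$.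

Thus $Q\cap J$ is nonempty. It is compact and closed under addition, so by (T1) it contains an idempotent $q$. Then $q+p\in L'\subseteq K$, and $A_\infty\in q$ with $A_\infty\subseteq W$, so $W\in q$. Also $O\subseteq W$ and $O\in p$, so $W\in p$.

**Step 7: the element $x=p+q$.** Let $o\in O$ and $M>\max\operatorname{supp}o$. For $a\in A_\infty\cap2^M\mathbb N$ we have $o+a\in W$, and $A_\infty\cap2^M\mathbb N\in q$. So $-o+W\in q$ for all $o\in O$, and $O\in p$. Hence $W\in p+q=x$, and so $x\notin\overline K$. Finally
$$x+x=p+(q+p)+q\in K,$$
because $q+p\in K$ and $K$ is a two-sided ideal. $\blacksquare$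

## 8. Finite $C_p$: the guess is correct there

The pigeonhole argument of Section 4 showed that infinitely many elements of $C_p$ are needed for one particular strategy. In fact they are needed for any counterexample to the guess.

**Theorem 3.** For $p\in\beta\mathbb N$ let $C_p=\{x\in\mathbb N^*:x+p=p\}$. If $C_p$ is finite and $q\in\beta\mathbb N\setminus K$, then $q+p\notin K$.

If $p$ is right cancelable, then $C_p=\emptyset$, as we saw in Section 2. So Theorem 3 contains Fact 1. It also shows that in Theorems 1 and 2 the set $C_p$ is necessarily infinite.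

The plan is to return to (2). For every idempotent $u$ in the minimal right ideal of $q+p$ we have $(u+q)+p=q+p$. We show that these $u+q$ take infinitely many values (Lemma 8), while a finite $C_p$ leaves room for only finitely many elements with the same image under $\rho_p$ as $q$, apart from cases that put $q$ into $K$ (Lemma 7). Both lemmas use a separation property of countable sets.

**Lemma 6.** If $X,Y\subseteq\beta\mathbb N$ are countable and $X\cap\overline Y=\emptyset=\overline X\cap Y$, then $\overline X\cap\overline Y=\emptyset$.

*Proof.* We may assume that both sets are nonempty. Enumerate $X=\{x_n\}$ and $Y=\{y_n\}$ (repetitions allowed). Choose clopen $U_n\ni x_n$ missing $\overline Y$ and clopen $U_n'\ni y_n$ missing $\overline X$. Put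
$$G=\bigcup_n\Bigl(U_n\setminus\bigcup_{i\le n}U_i'\Bigr),\qquad G'=\bigcup_n\Bigl(U_n'\setminus\bigcup_{i\le n}U_i\Bigr).$$
These sets are open. Since $x_n\in U_n$ and no $U_i'$ meets $\overline X$, $X\subseteq G$. Likewise $Y\subseteq G'$. They are disjoint: suppose $z\in U_n\setminus\bigcup_{i\le n}U_i'$ and $z\in U_k'\setminus\bigcup_{i\le k}U_i$. If $k\le n$, then $z\notin U_k'$. If $n\le k$, then $z\notin U_n$. Both are contradictions. As $\mathbb N$ is dense and $G,G'$ are open, $\overline G=\overline{G\cap\mathbb N}$ and $\overline{G'}=\overline{G'\cap\mathbb N}$. These are closures of disjoint subsets of $\mathbb N$, so they are disjoint. $\square$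

**Lemma 7.** If $C_p$ is finite and $q+p=r+p$, then $q=r$, or $r\in q+C_p$, or $q\in r+C_p$.

*Proof.* Suppose not. The sets $q+C_p$ and $r+C_p$ are finite, so we can choose disjoint $A\in q$ and $B\in r$ with $\overline B\cap(q+C_p)=\emptyset$ and $\overline A\cap(r+C_p)=\emptyset$. Let
$$A_0=\{a\in A:B\notin a+c\text{ for all }c\in C_p\},\qquad B_0=\{b\in B:A\notin b+c\text{ for all }c\in C_p\}.$$
We show $A_0\in q$. If $A\setminus A_0\in q$, then, $C_p$ being finite, some $c\in C_p$ has $\{a:B\in a+c\}\in q$. Since $B\in a+c$ means $-a+B\in c$, this says $B\in q+c$, contrary to the choice of $B$. So $A_0\in q$, and likewise $B_0\in r$.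

By (1), $q+p=r+p$ lies in $\overline{A_0+p}\cap\overline{B_0+p}$. The sets $A_0+p$ and $B_0+p$ are countable, so by Lemma 6 one of them meets the closure of the other. The situation is symmetric, so we may assume that some $a\in A_0$ has $a+p\in\overline{B_0+p}=\overline{B_0}+p$, say $a+p=s+p$ with $s\in\overline{B_0}$. Since $a\in A$ and $A\cap B=\emptyset$, $s\ne a$. By Lemma 2, $s=a+c$ with $c\in C_p$. Then $B_0\in a+c$, hence $B\in a+c$, contradicting $a\in A_0$. $\square$

**Lemma 8.** If $q\in\beta\mathbb N\setminus K$, then $\beta\mathbb N+q$ contains infinitely many minimal left ideals of $\beta\mathbb N$.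

Nothing is assumed about $C_q$ here.

*Proof.* Suppose $\beta\mathbb N+q$ contains exactly $k$ minimal left ideals, $k$ finite, and let $M$ be their union. We shall produce $k+1$ of them.

**Step 1: a set $V$ that all of $K$ avoids, and that belongs to all $c\in C_q$.** $M$ is closed and $M\subseteq K$. For each minimal left ideal $L$, $L+q$ is a minimal left ideal contained in $\beta\mathbb N+q$. Hence $K+q\subseteq M$. As $q\notin K$, $q\notin M$, so there is $B\in q$ with $\overline B\cap M=\emptyset$. Let $V=\{n\in\mathbb N:B\in n+q\}=\{n:-n+B\in q\}$. By the definition of addition, $V\in z$ iff $B\in z+q$, that is, $\overline V=\rho_q^{-1}[\overline B]$. If $z\in K$, then $z+q\in M$, so $B\notin z+q$. Hence $\overline V\cap K=\emptyset$. If $c\in C_q$, then $B\in q=c+q$, so $V\in c$.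

**Step 2: $f+V\notin r$ for all $f\in\mathbb N$ and $r\in K$.** So all translates of $V$ are avoided as well. Suppose $f+V\in r$. As $r\in K\subseteq\mathbb N^*$, Lemma 1(2) gives $r'=-f+r$ with $f+r'=r\in K$ and $V\in r'$. By Lemma 1(4), $r'\in K$, contradicting $\overline V\cap K=\emptyset$.

**Step 3: long intervals that avoid $V$-translates of all earlier ones.** Let $F\subset\mathbb N$ be finite and $Y=\mathbb N\setminus(F+V)$. By Step 2, $Y\in r$ for every $r\in K$. Fix $r\in K$. For $y\in\mathbb N$ also $y+r\in K$, so $Y\in y+r$, that is, $-y+Y\in r$. Hence $\bigcap_{y=1}^\ell(-y+Y)\in r$ for each $\ell$, and this set is infinite because $r$ is nonprincipal. Each $z$ in it gives $\{z+1,\dots,z+\ell\}\subseteq Y$. So $Y$ contains intervals of any length arbitrarily far out. Applying this with $F=I_1\cup\dots\cup I_j$, we choose recursively intervals $I_1<I_2<\cdots$ in $\mathbb N$ with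
$$|I_j|=j,\qquad I_{j+1}\cap\bigl((I_1\cup\dots\cup I_j)+V\bigr)=\emptyset. \tag{8}$$
For $0\le i\le k$ let $P_i=\bigcup\{I_j:j\equiv i\ (\mathrm{mod}\ k+1)\}$. These sets are pairwise disjoint.

**Step 4: the sets $\overline{P_i}+q$ are pairwise disjoint.** Let $i\ne i'$, $b\in P_i$, say $b\in I_j$, and $c\in C_q$. By (8), $b+V$ misses $I_l$ for all $l>j$. So $(b+V)\cap P_{i'}\subseteq I_1\cup\dots\cup I_j$ is finite. Since $V\in c$, we have $b+V\in b+c\in\mathbb N^*$, and therefore $P_{i'}\notin b+c$. Also $b\notin P_{i'}$. If we had $b+q=s+q$ with $s\in\overline{P_{i'}}$, then Lemma 2, with $q$ in the role of $p$, would give $s=b$ or $s=b+c$ with $c\in C_q$, and both have just been excluded. So $b+q\notin\overline{P_{i'}}+q=\overline{P_{i'}+q}$. As $i,i'$ and $b$ were arbitrary, Lemma 6 applies to $P_i+q$ and $P_{i'}+q$, and it shows that $\overline{P_i}+q$ and $\overline{P_{i'}}+q$ are disjoint.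

**Step 5: each $\overline{P_i}$ contains a minimal left ideal.** For each $\ell$ the set $P_i$ contains an interval $I_j$ of length at least $\ell+1$, and $\min I_j\in\bigcap_{y=1}^\ell(-y+P_i)$. So the closed sets $\overline{-y+P_i}$, $y\in\mathbb N$, have the finite intersection property, and there is $s$ in all of them. Then $y+s\in\overline{P_i}$ for all $y\in\mathbb N$, so $\beta\mathbb N+s=\overline{\mathbb N+s}\subseteq\overline{P_i}$. The left ideal $\beta\mathbb N+s$ contains a minimal left ideal $L_i$.

By Step 4, $L_0+q,\dots,L_k+q$ are pairwise disjoint. They are $k+1$ minimal left ideals in $\beta\mathbb N+q$, a contradiction. $\square$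

*Proof of Theorem 3.* Suppose $q\notin K$, $C_p$ is finite, and $q+p\in K$. Let $R$ be the minimal right ideal of $\beta\mathbb N$ containing $q+p$.

**Step 1: every minimal left ideal $N\subseteq\beta\mathbb N+q$ has the form $L+q$ with $L$ a minimal left ideal.** The set $\rho_q^{-1}[N]$ is nonempty, and it is a left ideal. So it contains a minimal left ideal $L$. Then $L+q\subseteq N$ is a left ideal, and by minimality $L+q=N$.

**Step 2: infinitely many elements with the same image as $q$ under $\rho_p$.** By Lemma 8 and Step 1 there are infinitely many minimal left ideals $L$ such that the ideals $L+q$ are pairwise disjoint. For each such $L$ let $u_L$ be the identity of the group $R\cap L$, and let $x_L=u_L+q$. Then $x_L\in L+q\subseteq K$, so the $x_L$ are pairwise distinct. Since $q+p\in R$ and $u_L\in R$ is idempotent, (T4) gives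
$$x_L+p=u_L+(q+p)=q+p.$$

**Step 3: the contradiction.** By Lemma 7, for each $L$ either $x_L=q$, or $q\in x_L+C_p$, or $x_L\in q+C_p$. In the first two cases $q\in K$, because $x_L\in K$ and $K$ is an ideal, and this is excluded. So infinitely many distinct elements $x_L$ lie in the finite set $q+C_p$, which is impossible. $\blacksquare$
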